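# Even moments of generalized Rudin–Shapiro polynomials and equidistribution of a product of unitary matrices

## The fourth moment of the Rudin–Shapiro polynomials, by hand

Start from $P_0=Q_0=1$ and put
$$P_{n+1}=P_n+z^{2^n}Q_n,\qquad Q_{n+1}=P_n-z^{2^n}Q_n .$$
The first few are $P_1=1+z$, $Q_1=1-z$, $P_2=1+z+z^2-z^3$, $Q_2=1+z-z^2+z^3$, and $P_3$ has the coefficients $1,1,1,-1,1,1,-1,1$. Since $P_n$ and $Q_n$ have degree less than $2^n$, the two summands in each recursion occupy disjoint blocks of exponents, so all $2^n$ coefficients of $P_n$ and $Q_n$ are $\pm1$.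

For $f$ on the circle $\mathbb T=\{|z|=1\}$ and $q\in\mathbb N$ write $e(t)=e^{2\pi i t}$ and
$$\mathcal M_q(f)=\int_0^1|f(e(t))|^q\,dt .$$
By Parseval, $\mathcal M_2(P_n)=2^n$. For the fourth moment, let $c_s$ be the coefficient of $z^s$ in $|P_n|^2$ on $\mathbb T$; then $\mathcal M_4(P_n)=c_0^2+2\sum_{s\ge1}c_s^2$. For $P_1$ we have $c_0=2$, $c_1=1$, so $\mathcal M_4=6$. For $P_2$ we have $c_0,\dots,c_3=4,1,0,-1$, so $\mathcal M_4=20$. For $P_3$ we have $c_0,\dots,c_7=8,-1,0,3,0,1,0,1$, so $\mathcal M_4=64+2(1+9+1+1)=88$.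

There is a recursion behind $1,6,20,88$. Let $N=2^n$. On $\mathbb T$ the parallelogram identity gives $|P_{n+1}|^2+|Q_{n+1}|^2=2(|P_n|^2+|Q_n|^2)$, hence $|P_n|^2+|Q_n|^2=2^{n+1}$. Therefore
$$|P_{n+1}|^2=2^{n+1}+2\operatorname{Re}g,\qquad g=z^{N}Q_n\overline{P_n}.$$
Integrating and using $\mathcal M_2(P_{n+1})=2^{n+1}$ shows $\int\operatorname{Re}g=0$. Square, integrate, and use $(\operatorname{Re}g)^2=\frac12(|g|^2+\operatorname{Re}g^2)$:
$$\mathcal M_4(P_{n+1})=4^{n+1}+2\int|P_nQ_n|^2+2\operatorname{Re}\int g^2 .$$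
The frequencies of $Q_n\overline{P_n}$ are at least $-(N-1)$, so those of $g^2$ are at least $2N-2(N-1)=2>0$, and the last integral is $0$. Also $\int|P_n|^2|Q_n|^2=\int|P_n|^2(2^{n+1}-|P_n|^2)=2\cdot4^{n}-\mathcal M_4(P_n)$. So $\mathcal M_4(P_{n+1})=2\cdot4^{n+1}-2\mathcal M_4(P_n)$, which reproduces $1,6,20,88$. With $y_n=\mathcal M_4(P_n)/4^{n+1}$ it reads
$$y_{n+1}=\tfrac12-\tfrac12\,y_n, \tag{1}$$
so $y_n\to\frac13$, with an error that shrinks by the factor $-\frac12$ at each step: $\mathcal M_4(P_n)=\frac13\big(4^{n+1}-(-2)^n\big)$.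

What is this $\frac13$? The vector $2^{-(n+1)/2}(P_n,Q_n)(e(t))$ is a unit vector of $\mathbb C^2$ for every $t$. If $x$ is uniform on the unit sphere of $\mathbb C^2$, then $\mathbb E|x_0|^2=\frac12$ and $\mathbb E|x_0|^4=\frac13$ (Lemma 1 below). So the second and fourth moments behave as if the unit vector were spread evenly over the sphere. Is it, and does the same happen in higher dimension?

Let $\ell\ge2$ be an integer, $\theta=e(1/\ell)$, and let $M(z)$ be the $\ell\times\ell$ matrix with entries $M(z)_{j,k}=\theta^{jk}z^k$, $0\le j,k\le\ell-1$. The **generalized Rudin–Shapiro polynomials** are defined by $P^{(\ell)}_{0,0}=\dots=P^{(\ell)}_{\ell-1,0}=1$ and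
$$\begin{bmatrix}P_{0,n+1}^{(\ell)}(z)\\ \vdots\\ P_{\ell-1,n+1}^{(\ell)}(z)\end{bmatrix}=M\big(z^{\ell^n}\big)\begin{bmatrix}P_{0,n}^{(\ell)}(z)\\ \vdots\\ P_{\ell-1,n}^{(\ell)}(z)\end{bmatrix}\qquad(n\ge0). \tag{2}$$
For $\ell=2$ these are $P_n,Q_n$. The upper index $(\ell)$ is often dropped.

**Conjecture 1.** Let $\ell$ be an integer greater than $1$ and $q$ an even positive integer. As $n\to\infty$,
$$\mathcal M_q\big(P^{(\ell)}_{0,n}\big)\sim\frac{\ell^{(n+1)q/2}}{\binom{q/2+\ell-1}{\ell-1}} .$$

For $q=2$ this is an exact equality for every $\ell$. Indeed $P_{j,n+1}=\sum_k\theta^{jk}z^{k\ell^n}P_{k,n}$ with $\deg P_{k,n}<\ell^n$, so by induction all $\ell^n$ coefficients of $P_{0,n}$ have modulus $1$, and $\mathcal M_2(P_{0,n})=\ell^n=\ell^{n+1}/\binom{\ell}{\ell-1}$.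

The conjecture is from the paper "Even Moments of Generalized Rudin–Shapiro Polynomials". For $\ell=2$, Littlewood showed $\mathcal M_4(P_n)\sim4^{n+1}/3$, and the asymptotic $\mathcal M_q(P_n)\sim2^{(n+1)q/2}/(q/2+1)$, conjectured by Safari, has been proved for all even $q\le52$. For $\ell\ge3$ the statement has been verified for a few small pairs, such as $\ell=3$ with $q=4,6,8,10$; $\ell=4$ with $q=4,6$; and $\ell=5,6,7,8$ with $q=4$. We shall prove it for all $\ell\ge 2$ and all even $q\ge 2$.

## A product of unitary matrices, and the statements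

Rows and columns are indexed by $0,\dots,\ell-1$. Put $D(t)=\mathrm{diag}(1,e(t),\dots,e((\ell-1)t))$.

**Definition (flat matrix).** A unitary $\ell\times\ell$ matrix $F$ is *flat* if $|F_{jk}|=\ell^{-1/2}$ for all $j,k$. For flat $F$ put
$$U(t)=FD(t),\qquad U_n(t)=U(\ell^{n-1}t)\cdots U(\ell t)\,U(t),\qquad U_0=I .$$

The main example is the Fourier matrix $F_{jk}=\theta^{jk}/\sqrt\ell$; for $\ell=2$ it is $F_2=\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix}$. For the Fourier matrix $M(e(t))=\sqrt\ell\,U(t)$. With $\varepsilon=\ell^{-1/2}(1,\dots,1)^T$, a unit vector, recursion (2) becomes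
$$(P_{0,n},\dots,P_{\ell-1,n})^T(e(t))=\ell^{(n+1)/2}\,U_n(t)\,\varepsilon . \tag{3}$$

**Definition (the group $\Gamma_F$).** $\Gamma=\Gamma_F\subset U(\ell)$ is the closed subgroup generated by $F$, all $D(t)$ with $t\in\mathbb R$, and the scalars of modulus $1$.

All $U_n(t)$ lie in $\Gamma_F$, so $U_n(t)$ cannot spread over $U(\ell)$ unless $\Gamma_F=U(\ell)$. This is not automatic. Take $\ell=4$, $F=F_2\otimes F_2$, and $e_{2a+b}=e_a\otimes e_b$. Then $F$ is flat, and $D(t)=\mathrm{diag}(1,e(2t))\otimes\mathrm{diag}(1,e(t))$, because $e((2a+b)t)=e(2at)e(bt)$. So $\Gamma_F\subset\{A\otimes B:A,B\in U(2)\}$. The latter is a compact group of dimension at most $8<16=\dim U(4)$, hence $\Gamma_F\ne U(4)$.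

**Theorem A.** Let $F$ be flat with $\Gamma_F=U(\ell)$. Let $\sigma$ be an irreducible continuous finite-dimensional unitary representation of $U(\ell)$ with $\dim\sigma>1$, and let $m\in\mathbb Z$. Then there are $C<\infty$ and $\rho<1$ with
$$\Big\|\int_0^1e(mt)\,\sigma(U_n(t))\,dt\Big\|\le C\rho^n\qquad(n\ge0).$$

**Proposition B.** For the Fourier matrix, $\Gamma_F=U(\ell)$.

**Theorem C (Conjecture 1).** For all $\ell\ge2$ and even $q\ge2$ there is $\rho<1$ with
$$\mathcal M_q(P^{(\ell)}_{0,n})=\ell^{(n+1)q/2}\left(\binom{q/2+\ell-1}{\ell-1}^{-1}+O(\rho^n)\right).$$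

**Theorem D.** Let $F$ be flat.

1. The following are equivalent: (i) $\Gamma_F=U(\ell)$; (ii) for $t$ uniform on $[0,1]$, the pair $(t,U_n(t))$ converges in law to Lebesgue $\times$ Haar on $\mathbb R/\mathbb Z\times U(\ell)$; (iii) $U_n(t)$ converges in law to Haar measure on $U(\ell)$.
2. Consequently, for the polynomials (2): for every arc $I\subset\mathbb R/\mathbb Z$ of positive length and $t$ uniform in $I$, the vector $\ell^{-(n+1)/2}(P_{0,n},\dots,P_{\ell-1,n})(e(t))$ converges in law to the uniform distribution on the unit sphere of $\mathbb C^\ell$. In particular, for every real $p>0$ and every $j$,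
$$\frac1{|I|}\int_I|P_{j,n}(e(t))|^p\,dt\ \sim\ \ell^{(n+1)p/2}\,\frac{\Gamma(\frac p2+1)\,\Gamma(\ell)}{\Gamma(\frac p2+\ell)} .$$
Moreover, $\ell^{-(n+1)/2}P_{j,n}$ converges in law to the distribution with density $\frac{\ell-1}{\pi}(1-|w|^2)^{\ell-2}$ on the unit disc. For multi-indices $\alpha,\beta$,
$$\ell^{-(n+1)(|\alpha|+|\beta|)/2}\int_0^1\prod_jP_{j,n}^{\alpha_j}\overline{P_{j,n}}^{\,\beta_j}\,dt\ \longrightarrow\ \mathbf 1_{\alpha=\beta}\,\frac{\alpha!\,(\ell-1)!}{(|\alpha|+\ell-1)!},$$
with exponentially small error.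

We use the following textbook facts about a continuous finite-dimensional unitary representation $\sigma:U(\ell)\to U(V)$.

- $V$ is an orthogonal sum of irreducible subspaces. So a *matrix coefficient* $g\mapsto\langle\sigma(g)v,w\rangle$ is a finite sum of matrix coefficients of irreducible representations: project $v$ and $w$ to each summand.
- The Haar integral of a matrix coefficient of a nontrivial irreducible representation is $0$, since $\int\sigma(g)\,dg$ is the projection onto the invariant vectors.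
- If $\sigma$ is irreducible, Schur's lemma says that the central elements $e^{i\phi}I$ act by scalars, so there is $c\in\mathbb Z$ with $\sigma(e^{i\phi}I)=e^{ic\phi}$.
- The derived representation $d\sigma(X)=\frac{d}{ds}\sigma(\exp sX)|_{s=0}$ on $\mathfrak u(\ell)$ (skew-Hermitian matrices) is real-linear, and $d\sigma(gXg^{-1})=\sigma(g)\,d\sigma(X)\,\sigma(g)^{-1}$. Moreover $\frac{d}{ds}\sigma(\exp sX)=d\sigma(X)\,\sigma(\exp sX)$.
- The one-dimensional representations of $U(\ell)$ are $\det^j$, $j\in\mathbb Z$. Indeed, on diagonal matrices a continuous character has the form $\prod_iz_i^{j_i}$. Conjugation by permutation matrices makes all $j_i$ equal, and every unitary matrix is conjugate to a diagonal one.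

On the one-dimensional representations, $\det U(t)=(\det F)\,e\big(\tfrac{\ell(\ell-1)}2t\big)$ and $1+\ell+\dots+\ell^{n-1}=\frac{\ell^n-1}{\ell-1}$ give
$$\det U_n(t)=(\det F)^n\,e\big(\tfrac{\ell(\ell^n-1)}2\,t\big). \tag{4}$$

## From Theorem A and Proposition B to the conjecture

The first ingredient identifies the limit.

**Lemma 1.** Let $x$ be uniform on the unit sphere of $\mathbb C^\ell$. For multi-indices $\alpha,\beta$ and real $p>0$,
$$\mathbb E\big[x^\alpha\bar x^\beta\big]=\mathbf 1_{\alpha=\beta}\frac{\alpha!\,(\ell-1)!}{(|\alpha|+\ell-1)!},\qquad \mathbb E|x_j|^p=\frac{\Gamma(\frac p2+1)\Gamma(\ell)}{\Gamma(\frac p2+\ell)},$$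
and $x_j$ has density $\frac{\ell-1}\pi(1-|w|^2)^{\ell-2}$ on the unit disc.

**Proof.** Let $X$ be a standard complex Gaussian vector: independent coordinates, each with density $\pi^{-1}e^{-|w|^2}$ on $\mathbb C$. Its joint density depends only on $|X|$, so $X$ has the same law as $gX$ with $g$ Haar distributed and independent of $X$. Given $X$, the vector $gX/|X|$ is uniform on the sphere. Hence $x=X/|X|$ is uniform and independent of $|X|$. Each $|X_j|^2$ is exponential with mean $1$, so $|X|^2$ has the Gamma density $s^{\ell-1}e^{-s}/\Gamma(\ell)$. Therefore $\mathbb E|X_j|^p=\Gamma(\frac p2+1)$ and $\mathbb E|X|^p=\Gamma(\frac p2+\ell)/\Gamma(\ell)$. By rotation invariance of each coordinate, $\mathbb E[X_j^{a}\overline{X_j}^{\,b}]=\mathbf 1_{a=b}\,a!$, so $\mathbb E[X^\alpha\overline X^\beta]=\mathbf 1_{\alpha=\beta}\alpha!$. Since $X=|X|x$ with independent factors, dividing by $\mathbb E|X|^{|\alpha|+|\beta|}$, respectively by $\mathbb E|X|^p$, gives the first two formulas.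

The law of $x_j$ is rotation invariant. Also $|x_j|^2=|X_j|^2/|X|^2$ is the ratio of a $\mathrm{Gamma}(1)$ variable to its sum with an independent $\mathrm{Gamma}(\ell-1)$ variable. So it is $\mathrm{Beta}(1,\ell-1)$, with density $(\ell-1)(1-s)^{\ell-2}$ on $[0,1]$. With $s=|w|^2$ the area element is $\frac12\,ds\,d\phi$. A rotation-invariant density $f(|w|^2)$ therefore gives $s$ the density $\pi f(s)$, so $f(s)=\frac{\ell-1}\pi(1-s)^{\ell-2}$. $\square$

If $g$ is Haar distributed, the law of $g\varepsilon$ is a $U(\ell)$-invariant probability on the sphere. The group acts transitively, so this is the uniform law.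

**Proof of Theorem C, given Theorem A and Proposition B.** Let $F$ be the Fourier matrix, $q=2k$, and $\varphi(g)=|\langle g\varepsilon,e_0\rangle|^{2k}$. By (3),
$$\mathcal M_q(P_{0,n})=\ell^{(n+1)k}\int_0^1\varphi(U_n(t))\,dt .$$
The function $\varphi$ is a matrix coefficient of $(\mathbb C^\ell)^{\otimes k}\otimes\overline{(\mathbb C^\ell)^{\otimes k}}$. The scalars of modulus $1$ act trivially on this representation, while $e^{i\phi}I$ acts in $\det^j$ by $e^{ij\ell\phi}$. So the only one-dimensional constituent is the trivial one. Hence $\varphi=\varphi_0+\sum_i\varphi_i$, a finite sum, with $\varphi_0$ constant and each $\varphi_i$ a matrix coefficient of an irreducible representation of dimension greater than $1$. Haar measure annihilates every $\varphi_i$, so $\varphi_0=\int_{U(\ell)}\varphi\,dg$. Theorem A with $m=0$ gives $\int_0^1\varphi_i(U_n(t))\,dt=O(\rho^n)$, with $\rho<1$ the largest of the finitely many rates. Finally, by Lemma 1,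
$$\int_{U(\ell)}\varphi\,dg=\mathbb E|x_0|^{2k}=\frac{k!\,(\ell-1)!}{(k+\ell-1)!}=\binom{k+\ell-1}{\ell-1}^{-1}.\qquad\square$$

## The transfer operator, and why one step does not contract

It remains to prove Theorem A and Proposition B. Fix a flat $F$ and an irreducible $\sigma:U(\ell)\to U(V)$, with $c$ as above. Recursion (1) worked because finitely many integrals were expressed through themselves. The operator behind this is found in Step 1.

**Step 1: encode the integrals in powers of one operator.** For a $V$-valued trigonometric polynomial $h$ on $\mathbb R/\mathbb Z$ set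
$$(Lh)(u)=\frac1\ell\sum_{a=0}^{\ell-1}\sigma(U(x_a))\,h(x_a),\qquad x_a=\frac{u+a}\ell . \tag{5}$$
Since $U$ has period $1$, replacing $u$ by $u+1$ only permutes the points $x_a$ modulo $1$; they are the solutions of $\ell x=u$ in $\mathbb R/\mathbb Z$. We claim that
$$(L^nh)(u)=\ell^{-n}\sum_{\ell^nx=u}\sigma(U_n(x))h(x).$$
This holds for $n=0$, and if it holds for $n$, then
$$(L^{n+1}h)(u)=\frac1\ell\sum_{\ell y=u}\sigma(U(y))\,\ell^{-n}\sum_{\ell^nx=y}\sigma(U_n(x))h(x)=\ell^{-n-1}\sum_{\ell^{n+1}x=u}\sigma(U(\ell^nx)U_n(x))h(x),$$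
and $U(\ell^nx)U_n(x)=U_{n+1}(x)$. As $\int_0^1N^{-1}\sum_{a=0}^{N-1}f\big(\frac{u+a}N\big)du=\int_0^1f$, taking $N=\ell^n$ gives
$$\int_0^1(L^nh)(u)\,du=\int_0^1\sigma(U_n(t))h(t)\,dt . \tag{6}$$
For $h(t)=e(mt)v$ the right side is the integral in Theorem A, applied to $v$.

**Step 2: find a finite-dimensional invariant space.** The map $t\mapsto\sigma(D(t))$ is a unitary representation of $\mathbb R/\mathbb Z$, so $V$ is an orthogonal sum $\bigoplus_{|w|\le W}V_w$ over integers $w$ with $\sigma(D(t))=\sum_we(wt)\Pi_w$, where $\Pi_w$ is the orthogonal projection onto $V_w$. Since $\frac1\ell\sum_ae\big((w+m)\frac{u+a}\ell\big)$ equals $e\big(\frac{w+m}\ell u\big)$ if $\ell\mid w+m$ and $0$ otherwise,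
$$L(e(m\,\cdot)v)(u)=\sigma(F)\sum_{w\equiv-m\ (\mathrm{mod}\ \ell)}e\big(\tfrac{w+m}\ell u\big)\,\Pi_wv . \tag{7}$$
Let $\mathcal T_R$ be the space of $V$-valued trigonometric polynomials with frequencies $|m|\le R$. If $R\ge W/(\ell-1)$, then $(W+R)/\ell\le R$, so $L\mathcal T_R\subset\mathcal T_R$. From now on $R$ is so large.

**Step 3: bound the eigenvalues by $1$.** By unitarity and Cauchy–Schwarz, $|Lh(u)|^2\le\frac1\ell\sum_a|h(x_a)|^2$. Integration over $u$ gives
$$\|Lh\|_2\le\|h\|_2 , \tag{8}$$
so every eigenvalue of $L$ on $\mathcal T_R$ has modulus at most $1$.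

*A worked case.* Let $\ell=2$, $F=F_2$, and let $\sigma(g)X=gXg^{-1}$ act on the traceless $2\times2$ matrices with the Hilbert–Schmidt norm. This representation is irreducible of dimension $3$. Let $H=\mathrm{diag}(1,-1)$, $K=E_{01}+E_{10}$, $J=E_{01}-E_{10}$. The weights of $H,E_{01},E_{10}$ under $D(t)=\mathrm{diag}(1,e(t))$ are $0,-1,1$; so $W=1$ and $R=1$ will do. Direct multiplication gives $FHF^{-1}=K$, $FE_{01}F^{-1}=\frac12(H-J)$, $FE_{10}F^{-1}=\frac12(H+J)$, and (7) becomes:

- on constants, $LH=K$ and $LE_{01}=LE_{10}=0$;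
- at frequency $1$, $L(e(u)H)=0$, $L(e(u)E_{01})=\frac12(H-J)$, $L(e(u)E_{10})=e(u)\frac12(H+J)$;
- at frequency $-1$, $L(e(-u)H)=0$, $L(e(-u)E_{10})=\frac12(H+J)$, $L(e(-u)E_{01})=e(-u)\frac12(H-J)$.

The constants form an invariant subspace on which $L$ is nilpotent, since $H\mapsto K\mapsto0$ and $LJ=0$. Modulo constants, each of the frequencies $\pm1$ contributes the eigenvalue $-\frac12$ once (the coefficient of $E_{10}$ in $\frac12(H+J)$, and of $E_{01}$ in $\frac12(H-J)$) and the eigenvalue $0$ twice. So on the $9$-dimensional space $\mathcal T_1$ the eigenvalues are $-\frac12$ (twice) and $0$ (seven times).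

The second moment lives here: from $\varepsilon\varepsilon^*=\frac12(I+K)$ and $E_{00}=\frac12(I+H)$ we get $|\langle g\varepsilon,e_0\rangle|^2=\frac12+\frac14\operatorname{tr}(H\,gKg^{-1})$. As $LK=0$ and $\operatorname{tr}(HK)=0$, (6) returns $\mathcal M_2(P_n)=2^n$ exactly.

The sensible first approach is now visible: for each pair $(\ell,q)$ list the representations that occur, write down the finite matrix of $L$, and compute its eigenvalues. This settles one pair at a time, with matrices that change with $\ell$ and $q$. To treat all pairs at once one would like $\|Lh\|_2\le\kappa\|h\|_2$ with $\kappa<1$ in place of (8). The worked case shows that this is false: $LH=K$ and $\|K\|=\|H\|$. So a uniform argument has to look at the eigenvalues of modulus $1$ themselves.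

It must also use that $\dim V>1$. For $\sigma=\det^j$ with $j\ell$ even, $h(u)=e(j\ell u/2)$ satisfies
$$\sigma(U(x))h(x)=(\det F)^je\big(\tfrac{j\ell(\ell-1)}2x+\tfrac{j\ell}2x\big)=(\det F)^jh(\ell x),$$
so $Lh=(\det F)^jh$, an eigenvalue of modulus $1$.

It must use $\Gamma_F=U(\ell)$ too. Take $\ell=4$, $F=F_2\otimes F_2$, let $\sigma$ be the irreducible representation $\mathrm{Sym}^2\mathbb C^4$ of dimension $10$, and let $v=e_0e_3-e_1e_2$. Write $e_{ab}=e_a\otimes e_b$, so $v=e_{00}e_{11}-e_{01}e_{10}$. Expanding gives $\sigma(A\otimes I)v=(\det A)\,v$, and likewise $\sigma(I\otimes B)v=(\det B)\,v$. Thus $\sigma(F)v=(\det F_2)^2v=v$ and $\sigma(D(t))v=e(3t)v$. Hence $h(u)=e(u)v$ satisfies $\sigma(U(x))h(x)=e(4x)v=h(4x)$ and $Lh=h$.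

In both examples $h(u)=e(cu/2)v$ with $v$ a common eigenvector of $\Gamma_F$ (here $c=j\ell$ and $c=2$, respectively). We now show that this is the only way in which an eigenvalue of modulus $1$ can occur.

## Differentiating an eigenfunction of modulus one

Suppose that $Lh=\lambda h$ with $|\lambda|=1$ and $0\ne h\in\mathcal T_R$.

**Step 4: turn the averaged equation into a pointwise one.** Since $\|Lh\|_2=\|h\|_2$, the inequality of Step 3 is an equality for almost every $u$, and by continuity for every $u$. For $\xi_a=\sigma(U(x_a))h(x_a)$ with mean $\bar\xi=\lambda h(u)$ we have $\frac1\ell\sum|\xi_a|^2-|\bar\xi|^2=\frac1\ell\sum|\xi_a-\bar\xi|^2$. So equality forces every $\xi_a$ to equal $\lambda h(u)$: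
$$\sigma(U(x))h(x)=\lambda\,h(\ell x)\qquad(x\in\mathbb R). \tag{9}$$
These are $\ell$ equations for each $u$, one for each preimage $x_a$, where the eigenvalue equation gave only their average.

The idea is to differentiate (9). The function $h$ is smooth, being a trigonometric polynomial, and the chain rule puts a factor $\frac1\ell$ in front of the term with $h'$ on the fine scale. After averaging over the preimages this becomes an equation for $h'$ involving $\frac1\ell L$, which is a strict contraction. It determines $h'$ exactly, and then the unaveraged equations have to be satisfied as well.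

**Step 5: differentiate.** Put $\delta=2\pi i\,\mathrm{diag}(0,1,\dots,\ell-1)$, so $D(t)=\exp(t\delta)$, and split off the trace:
$$\delta=\delta_0+i\pi(\ell-1)I,\quad\operatorname{tr}\delta_0=0,\qquad D_0(t)=\exp(t\delta_0),\quad D(t)=e\big(\tfrac{(\ell-1)t}2\big)D_0(t).$$
Let $\Delta=F\delta_0F^{-1}\in\mathfrak u(\ell)$. Since $\sigma(e^{i\phi}I)=e^{ic\phi}$, we have $d\sigma(i\pi(\ell-1)I)=i\pi(\ell-1)c$, a scalar, and $d\sigma(F\delta F^{-1})=d\sigma(\Delta)+i\pi(\ell-1)c$.

Let $x=x_a=(u+a)/\ell$ for any $a$. Equation (9) says $h(u)=\lambda^{-1}\sigma(F)\sigma(D(x))h(x)$. Differentiate in $u$, with $dx/du=1/\ell$, and move $d\sigma(\delta)$ to the left of $\sigma(F)$ by $\sigma(F)\,d\sigma(\delta)=d\sigma(F\delta F^{-1})\,\sigma(F)$: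
$$h'(u)=\tfrac1\ell\big(d\sigma(\Delta)+i\pi(\ell-1)c\big)h(u)+\tfrac1\ell\lambda^{-1}\sigma(U(x_a))h'(x_a)\qquad(0\le a<\ell). \tag{10}$$

**Step 6: show that $L$ kills $d\sigma(\Delta)h$.** This is where flatness enters. The diagonal of $\Delta$ vanishes:
$$\Delta_{jj}=\sum_k|F_{jk}|^2(\delta_0)_{kk}=\tfrac1\ell\operatorname{tr}\delta_0=0 .$$
By (9), $\lambda^{-1}\sigma(U(x_a))\,d\sigma(\Delta)h(x_a)=d\sigma\big(U(x_a)\Delta U(x_a)^{-1}\big)h(u)$. Averaging over $a$,
$$\lambda^{-1}L\big(d\sigma(\Delta)h\big)(u)=d\sigma\Big(F\Big[\tfrac1\ell\sum_aD(x_a)\Delta D(x_a)^{-1}\Big]F^{-1}\Big)h(u).$$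
The $(j,k)$ entry of the bracket is $\Delta_{jk}\cdot\frac1\ell\sum_ae\big((j-k)\frac{u+a}\ell\big)$. For $j\ne k$ the sum over $a$ is $0$, because $0<|j-k|<\ell$. For $j=k$ the entry is $\Delta_{jj}=0$. Hence
$$L\big(d\sigma(\Delta)h\big)=0 . \tag{11}$$

**Step 7: solve for $h'$.** Average (10) over $a$. With $T=\lambda^{-1}L$ on $\mathcal T_R$, this gives
$$\big(I-\tfrac1\ell T\big)h'=\tfrac1\ell\,d\sigma(\Delta)h+\tfrac{i\pi(\ell-1)c}\ell\,h .$$
The functions $h'$ and $d\sigma(\Delta)h$ lie in $\mathcal T_R$, and $\|\frac1\ell T\|\le\frac1\ell<1$ by (8). So $I-\frac1\ell T$ is invertible with inverse $\sum_{s\ge0}\ell^{-s}T^s$. Apply the series to the right side. By (11), $T$ kills $d\sigma(\Delta)h$, so only the term $s=0$ survives there. Since $Th=h$, the second summand is multiplied by $\sum_s\ell^{-s}=\frac\ell{\ell-1}$. Therefore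
$$h'=\tfrac1\ell\,d\sigma(\Delta)h+i\pi c\,h . \tag{12}$$

**Step 8: return to the unaveraged equations.** Insert (12) into (10), on both sides, for a single $a$, writing $x=x_a$:
$$\tfrac1\ell d\sigma(\Delta)h(u)+i\pi c\,h(u)=\tfrac1\ell d\sigma(\Delta)h(u)+\tfrac{i\pi(\ell-1)c}\ell h(u)+\tfrac1\ell\lambda^{-1}\sigma(U(x))\big[\tfrac1\ell d\sigma(\Delta)h(x)+i\pi c\,h(x)\big].$$
By (9) the last scalar term is $\frac{i\pi c}\ell h(u)$, so all scalar terms cancel: $\frac{\ell-1}\ell+\frac1\ell=1$. What is left is $0=\ell^{-2}\lambda^{-1}\sigma(U(x))\,d\sigma(\Delta)h(x)$. Since $\sigma(U(x))$ is invertible and every real $x$ occurs,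
$$d\sigma(\Delta)h\equiv0 .$$
Now (12) reads $h'=i\pi c\,h$, so $h(u)=e(cu/2)v$ with $v=h(0)\ne0$.

**Step 9: find a common eigenvector of $\Gamma_F$.** Insert $h(u)=e(cu/2)v$ into (9), using $\sigma(D(x))=e\big(\frac{c(\ell-1)x}2\big)\sigma(D_0(x))$:
$$e\big(\tfrac{c(\ell-1)x}2+\tfrac{cx}2\big)\,\sigma(F)\sigma(D_0(x))v=\lambda\,e\big(\tfrac{c\ell x}2\big)v .$$
The exponential factors cancel, and $\sigma(F)\sigma(D_0(x))v=\lambda v$ for all $x\in\mathbb R$. At $x=0$ this is $\sigma(F)v=\lambda v$; hence $\sigma(D_0(x))v=\lambda\,\sigma(F)^{-1}v=v$ for all $x$. So the line $\mathbb Cv$ is invariant under $F$, under all $D_0(x)$ and under the scalars, hence also under all $D(x)$. The stabilizer of a line is a closed subgroup, so it contains $\Gamma_F$.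

**Step 10: conclude Theorem A.** If $\Gamma_F=U(\ell)$, Step 9 makes $\mathbb Cv$ an invariant subspace of the irreducible space $V$, so $\dim V=1$. Consequently, if $\dim V>1$, every eigenvalue of $L$ on the finite-dimensional space $\mathcal T_R$ has modulus less than $1$, and $\|L^n|_{\mathcal T_R}\|\le C\rho^n$ for some $C<\infty$ and $\rho<1$. Given $m$, choose $R\ge\max(|m|,W/(\ell-1))$ and $h(t)=e(mt)v$ with $v\in V$ arbitrary. By (6) and Cauchy–Schwarz,
$$\Big|\int_0^1e(mt)\,\sigma(U_n(t))v\,dt\Big|=\Big|\int_0^1L^nh\Big|\le\|L^nh\|_2\le C\rho^n|v| .$$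
This proves Theorem A. $\square$

## The Fourier matrix generates all of $U(\ell)$

This section proves Proposition B. Let $F_{jk}=\theta^{jk}/\sqrt\ell$. Let $\mathfrak g\subset\mathfrak u(\ell)$ be the Lie algebra of the closed group $\Gamma$, and let $\mathfrak g_{\mathbb C}=\mathfrak g\oplus i\mathfrak g\subset\mathfrak{gl}_\ell(\mathbb C)$, a complex Lie algebra. The sum is direct because a matrix that is both Hermitian and skew-Hermitian is $0$.

**Step 1: two elements with a useful bracket.** The one-parameter groups of scalars, of $D(t)$, and of $FD(t)F^{-1}$ lie in $\Gamma$. So $\mathfrak g_{\mathbb C}$ contains $I$, $d=\mathrm{diag}(0,\dots,\ell-1)$ and $A=FdF^{-1}$. For $j\ne k$ put $\omega=\theta^{j-k}\ne1$. Since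
$$(\omega-1)\sum_{s=0}^{\ell-1}s\,\omega^s=(\ell-1)\omega^\ell-\sum_{s=1}^{\ell-1}\omega^s=(\ell-1)+1=\ell,$$
we get
$$A_{jk}=\frac1\ell\sum_{s=0}^{\ell-1}s\,\theta^{s(j-k)}=\frac1{\theta^{j-k}-1}\ne0 .$$

**Step 2: isolate the two corner matrix units.** We have $[d,E_{jk}]=(j-k)E_{jk}$, so $\operatorname{ad}d$ is diagonalizable on $\mathfrak{gl}_\ell(\mathbb C)$. The component of $A$ in any eigenspace is a polynomial (Lagrange interpolation) in $\operatorname{ad}d$ applied to $A$, so it lies in $\mathfrak g_{\mathbb C}$. The eigenvalues $\ell-1$ and $-(\ell-1)$ occur only for $E_{\ell-1,0}$ and $E_{0,\ell-1}$. As the entries of $A$ there are nonzero, $E_{\ell-1,0},E_{0,\ell-1}\in\mathfrak g_{\mathbb C}$.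

**Step 3: rotate the corners along the off-diagonals.** The matrix $S=FD(1/\ell)F^{-1}\in\Gamma$ has entries $\frac1\ell\sum_s\theta^{s(1+j-k)}$, which is $1$ if $k\equiv j+1$ modulo $\ell$ and $0$ otherwise. So $Se_k=e_{k-1}$ and $SE_{jk}S^{-1}=E_{j-1,k-1}$, indices modulo $\ell$. Conjugation by $S\in\Gamma$ preserves $\mathfrak g_{\mathbb C}$. From $E_{\ell-1,0}$ it produces $E_{\ell-2,\ell-1},E_{\ell-3,\ell-2},\dots,E_{0,1}$, and from $E_{0,\ell-1}$ it produces $E_{\ell-1,\ell-2},\dots,E_{1,0}$. So all $E_{j-1,j}$ and $E_{j,j-1}$ with $1\le j\le\ell-1$ lie in $\mathfrak g_{\mathbb C}$.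

**Step 4: generate everything.** Brackets $[E_{ij},E_{jk}]=E_{ik}$ for $i\ne k$ yield all off-diagonal matrix units, and $[E_{jk},E_{kj}]=E_{jj}-E_{kk}$ yields the traceless diagonal matrices. With $I$ we obtain $\mathfrak g_{\mathbb C}=\mathfrak{gl}_\ell(\mathbb C)$. Hence $\dim_{\mathbb R}\mathfrak g=\dim_{\mathbb C}\mathfrak g_{\mathbb C}=\ell^2$ and $\mathfrak g=\mathfrak u(\ell)$. Then $\Gamma$ contains a neighborhood of $I$, so it is an open subgroup of the connected group $U(\ell)$, and $\Gamma=U(\ell)$. $\square$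

This completes the proof of Theorem C: **Conjecture 1 is true for all $\ell\ge2$ and all even $q\ge 2$.**

## Equidistribution on $U(\ell)$ and on arcs

We prove Theorem D. Let $F$ be flat.

**Part 1, (i)$\Rightarrow$(ii): test against a dense family.** The functions $e(mt)\psi(g)$, with $m\in\mathbb Z$ and $\psi$ a matrix coefficient of an irreducible representation, span a subspace of $C(\mathbb R/\mathbb Z\times U(\ell))$. This subspace is an algebra (tensor products decompose into irreducibles), is closed under conjugation, contains the constants, and separates points, since the entries of $g$ are among the $\psi$. By the Stone–Weierstrass theorem it is dense, so it suffices to check convergence of $\int_0^1e(mt)\psi(U_n(t))\,dt$ to the integral of $e(mt)\psi(g)$ against Lebesgue $\times$ Haar.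

- If the representation has dimension greater than $1$, the integral tends to $0$ by Theorem A, and the Haar integral of $\psi$ is $0$.
- For $\det^j$ with $j\ne0$, formula (4) shows that the integrand is a constant times $e\big((m+j\frac{\ell(\ell^n-1)}2)t\big)$. Its integral is $0$ as soon as $\ell(\ell^n-1)/2>|m|$, and the Haar integral of $\det^j$ is $0$.
- For $j=0$ both integrals equal $\mathbf 1_{m=0}$.

**Part 1, (ii)$\Rightarrow$(iii): forget $t$.** The second coordinate of a sequence of pairs that converges in law converges in law.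

**Part 1, (iii)$\Rightarrow$(i): look at the support.** We have $U_n(t)\in\Gamma$ for all $n,t$, and $\Gamma$ is closed, so the limit law gives $\Gamma$ mass $1$. If $\Gamma\ne U(\ell)$, the nonempty open set $U(\ell)\setminus\Gamma$ has positive Haar measure, a contradiction.

**Part 2, convergence on arcs.** By Proposition B, (ii) holds for the Fourier matrix. Let $I$ be an arc of positive length and $f$ a continuous function on $U(\ell)$. The function $\mathbf 1_I(t)f(g)$ is bounded, and its discontinuities lie in $\partial I\times U(\ell)$, a null set for Lebesgue $\times$ Haar. So (ii) gives $\frac1{|I|}\int_If(U_n(t))\,dt\to\int_{U(\ell)} f\,dg$. Thus $U_n(t)$ converges in law to Haar measure for $t$ uniform in $I$. By (3) and continuity of $g\mapsto g\varepsilon$, the normalized vector $\ell^{-(n+1)/2}(P_{0,n},\dots,P_{\ell-1,n})(e(t))$ converges in law to the law of $g\varepsilon$, which is uniform on the sphere.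

**Part 2, real moments and densities.** The function $x\mapsto|x_j|^p$ is continuous and bounded on the sphere (in particular $|P_{j,n}|\le\ell^{(n+1)/2}$). So the $p$-th moments over $I$ of the normalized polynomials converge to $\mathbb E|x_j|^p=\Gamma(\frac p2+1)\Gamma(\ell)/\Gamma(\frac p2+\ell)$ by Lemma 1. This limit is positive, so the stated asymptotic follows. Projecting to the $j$-th coordinate, $\ell^{-(n+1)/2}P_{j,n}$ converges in law to the law of $x_j$, whose density is given in Lemma 1.

**Part 2, mixed moments.** By (3), the normalized mixed moment is $\int_0^1\psi(U_n(t))\,dt$, where $\psi(g)=x^\alpha\bar x^\beta$ at $x=g\varepsilon$. This $\psi$ is a polynomial in the entries of $g$ and their conjugates, hence a finite sum of matrix coefficients of irreducible representations. Those of dimension greater than $1$ contribute $O(\rho^n)$ by Theorem A with $m=0$. Those of the form $\det^j$ with $j\ne0$ contribute exactly $0$ for $n\ge1$ by (4). Since $\psi$ and its trivial part have the same Haar integral,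 the trivial part is the constant $\int\psi\,dg=\mathbb E[x^\alpha\bar x^\beta]$. By Lemma 1 this is $\mathbf 1_{\alpha=\beta}\,\alpha!\,(\ell-1)!/(|\alpha|+\ell-1)!$. So the convergence holds with exponentially small error, and Theorem D is proved. $\square$
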